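\title{The groups $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ generated by class transpositions are pairwise nonisomorphic}

\begin{abstract}
A class transposition is a permutation of $\mathbb Z$ that interchanges two disjoint residue classes. For a set $\mathbb P$ of odd primes, $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ is the group generated by the class transpositions whose moduli have all their odd prime factors in $\mathbb P$. We prove that these groups are pairwise nonisomorphic. The analogue holds for arbitrary nonempty sets of primes, and for all groups between the derived subgroup and a large group of residue-class-wise affine permutations. For $\mathbb P\neq\emptyset$, every automorphism of $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ is conjugation by a unique permutation of $\mathbb Z$. The proof extends the action to a product of rings of $p$-adic integers, applies Rubin's reconstruction theorem, and reads off the primes from the dynamics near a fixed point.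
\end{abstract}

\section{Introduction}\label{sec:intro}

For integers $m\ge1$ and $0\le r<m$ let $r(m)$ denote the residue class $r+m\mathbb Z$. Two classes $r_1(m_1)$ and $r_2(m_2)$ are disjoint exactly when $\gcd(m_1,m_2)\nmid r_1-r_2$. In that case the \emph{class transposition} $\tau_{r_1(m_1),r_2(m_2)}$ is the permutation of $\mathbb Z$ that interchanges $r_1+tm_1$ and $r_2+tm_2$ for every $t\in\mathbb Z$ and fixes all other integers. For example, $\tau_{0(2),1(2)}$ interchanges $2t$ and $2t+1$, while $\tau_{1(2),0(6)}$ sends an odd $n$ to $3n-3$, sends a multiple $n$ of $6$ to $n/3+1$, and fixes the classes $2(6)$ and $4(6)$. In general $\tau_{r_1(m_1),r_2(m_2)}$ is affine of slope $m_2/m_1$ on $r_1(m_1)$. The primes dividing the moduli thus play two roles: they decide how $\mathbb Z$ may be cut, and by which factors the pieces may be stretched.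

Let $\mathrm{CT}(\mathbb Z)$ be the group generated by all class transpositions. For a set $\mathbb P$ of odd primes let $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ be the subgroup generated by those $\tau_{r_1(m_1),r_2(m_2)}$ for which all odd prime factors of $m_1$ and $m_2$ lie in $\mathbb P$. The following facts are known; we do not use them. The group $\mathrm{CT}(\mathbb Z)$ is countable and simple, each $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ is simple, $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ is finitely generated if and only if $\mathbb P$ is finite, and $\mathrm{CT}_\emptyset(\mathbb Z)$ is finitely presented. The problem posed in \cite{slides} is this: \emph{are the uncountably many groups $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ pairwise nonisomorphic, and if not, for which $\mathbb P_1,\mathbb P_2$ is $\mathrm{CT}_{\mathbb P_1}(\mathbb Z)\cong\mathrm{CT}_{\mathbb P_2}(\mathbb Z)$?}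

Finite generation separates finite sets $\mathbb P$ from infinite ones. Beyond that, simplicity leaves no normal subgroups and no abelian quotients to compare. The slopes form a free abelian group with basis $\mathbb P\cup\{2\}$, whose isomorphism type records only the size of $\mathbb P$. One could therefore guess that only $|\mathbb P|$ matters, so that $\mathrm{CT}_{\{3\}}(\mathbb Z)$ and $\mathrm{CT}_{\{5\}}(\mathbb Z)$ are isomorphic. On the other hand, no bijection of $\mathbb Z$ suggests itself that would turn classes modulo $3$ into classes modulo $5$ while respecting the classes modulo powers of $2$. The second intuition is the right one.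

\begin{theorem}\label{thm:A}
If $\mathbb P_1\neq\mathbb P_2$ are sets of odd primes, then $\mathrm{CT}_{\mathbb P_1}(\mathbb Z)\not\cong\mathrm{CT}_{\mathbb P_2}(\mathbb Z)$.
\end{theorem}

The prime $2$ plays no special role, and neither does the precise generating set. For a nonempty set $S$ of primes let $M_S$ be the set of positive integers all of whose prime factors lie in $S$, and let $\mathrm{CT}_S$ be the group generated by the class transpositions with $m_1,m_2\in M_S$; thus $\mathrm{CT}_{\mathbb P}(\mathbb Z)=\mathrm{CT}_{\mathbb P\cup\{2\}}$. Definition~\ref{def:H} introduces a group $H_S\ge\mathrm{CT}_S$ of permutations of $\mathbb Z$ that are affine on the residue classes modulo some $m\in M_S$, with slopes of either sign built from the primes in $S$.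

\begin{theorem}\label{thm:B}
Let $S,T$ be nonempty sets of primes, and let $[\mathrm{CT}_S,\mathrm{CT}_S]\le G\le H_S$ and $[\mathrm{CT}_T,\mathrm{CT}_T]\le G^*\le H_T$. If $G\cong G^*$, then $S=T$. In particular, $\mathrm{CT}_S\cong\mathrm{CT}_T$ if and only if $S=T$.
\end{theorem}

The same method shows that the abstract group remembers its action on $\mathbb Z$. Write $\mathbb N_0=\{0,1,2,\dots\}$ and $\mathbb Z_{<0}=\mathbb Z\setminus\mathbb N_0$.

\begin{theorem}\label{thm:C}
Let $\mathbb P\neq\emptyset$. Every automorphism of $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ is conjugation by a unique permutation $\pi$ of $\mathbb Z$, and $\pi$ either preserves or interchanges $\mathbb N_0$ and $\mathbb Z_{<0}$; both cases occur. Thus $\mathrm{Aut}(\mathrm{CT}_{\mathbb P}(\mathbb Z))\cong N_{\mathrm{Sym}(\mathbb Z)}(\mathrm{CT}_{\mathbb P}(\mathbb Z))$.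
\end{theorem}

The group $\mathrm{CT}_S$ acts on the compact ring $X_S=\prod_{p\in S}\mathbb Z_p$, and by Rubin's theorem, the only external result we use, every isomorphism $G\to G^*$ is induced by a homeomorphism $X_S\to X_T$ (Section~\ref{sec:space}). This alone says nothing, since all $X_S$ are Cantor sets. But the homeomorphism conjugates the elements fixing $0$, which near $0$ are multiplications by rational numbers, to maps of the same kind (Section~\ref{sec:germs}). Multiplication by $p$ contracts the factor $\mathbb Z_p$ and no other, so the factors can be found topologically (Section~\ref{sec:contraction}). Multiplication by a second prime $q$ is recurrent on $\mathbb Z_p$, with return times that reveal $p$ (Section~\ref{sec:recurrence}). Section~\ref{sec:example} carries this out for $\{3\}$ against $\{5\}$. When $S$ has one element there is no second prime, and a counting invariant takes over (Section~\ref{sec:oneprime}). Section~\ref{sec:aut} treats automorphisms.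

\section{The action on $X_S$}\label{sec:space}

Rubin's theorem concerns spaces without isolated points, so the discrete set $\mathbb Z$ must be replaced by a completion in which the allowed residue classes are open.

\subsection*{The completion}
Recall that $\mathbb Z_p=\varprojlim\mathbb Z/p^k$ is a compact integral domain containing $\mathbb Z$, with field of fractions $\mathbb Q_p=\mathbb Z_p[1/p]$. Every nonzero $z\in\mathbb Q_p$ is $p^{v_p(z)}u$ with $u\in\mathbb Z_p^\times$, and the absolute value $|z|_p=p^{-v_p(z)}$ defines the topology. We have $\mathbb Z_p/p^j\mathbb Z_p=\mathbb Z/p^j$, and for $j\ge1$ the group $\mathbb Z_p^\times/(1+p^j\mathbb Z_p)=(\mathbb Z/p^j)^\times$ has order $(p-1)p^{j-1}$. In particular,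
\begin{equation}\label{eq:euler}
u^{(p-1)p^i}\equiv1\pmod{p^{i+1}}\qquad(u\in\mathbb Z_p^\times,\ i\ge0).
\end{equation}

Fix a nonempty set $S$ of primes. Let $\Gamma_S\le\mathbb Q_{>0}$ be the multiplicative group generated by $S$, and let $\mathbb Z[1/S]=\{u/m:u\in\mathbb Z,\ m\in M_S\}$, a ring containing $\pm\Gamma_S$. Give $X_S=\prod_{p\in S}\mathbb Z_p$ the product topology. It is a compact metrizable ring in which convergence is coordinatewise. Let $R_S\supseteq X_S$ be the ring of all $z\in\prod_{p\in S}\mathbb Q_p$ with $mz\in X_S$ for some $m\in M_S$. The rings $\mathbb Z\subseteq X_S$ and $\mathbb Z[1/S]\subseteq R_S$ are embedded diagonally, and products $az$ with $a\in\pm\Gamma_S$, $z\in X_S$ are computed in $R_S$; they need not lie in $X_S$. Nonzero integers can be canceled in $R_S$, because each $\mathbb Q_p$ is a field of characteristic $0$.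

For $m\in M_S$ we have $mX_S=\prod_{p\in S}p^{v_p(m)}\mathbb Z_p$, and by the Chinese remainder theorem the map $\mathbb Z\to X_S/mX_S$ is surjective with kernel $m\mathbb Z$. Hence $mX_S\cap\mathbb Z=m\mathbb Z$, and every $x\in X_S$ is uniquely $r+mt$ with $0\le r<m$ and $t\in X_S$. If $u/m\in X_S$ with $u\in\mathbb Z$, then $u\in mX_S\cap\mathbb Z$; so
\begin{equation}\label{eq:Z}
X_S\cap\mathbb Z[1/S]=\mathbb Z .
\end{equation}

For $m\in M_S$ and $0\le r<m$ the clopen set $[r,m]=r+mX_S$ is a \emph{standard set} of \emph{modulus} $m$. It meets $\mathbb Z$ in $r(m)$, so it determines $r$ and $m$. The cosets of the ideals $mX_S$ form a base of the product topology, and each such coset is a standard set; hence $\mathbb Z$ is dense. For $k\in M_S$ the set $[r,m]$ is the disjoint union of the $k$ sets $[r+jm,km]$, $0\le j<k$, so $X_S$ has no isolated points. We recall that any two nonempty compact, metrizable, totally disconnected spaces without isolated points are homeomorphic; this applies to all $X_S$ and to their nonempty clopen subsets.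

\subsection*{Standard maps}
The \emph{standard map} from $[r_1,m_1]$ to $[r_2,m_2]$ is
\[
\varphi\colon r_1+m_1t\mapsto r_2+m_2t\qquad(t\in X_S).
\]
It is a homeomorphism, since $t\mapsto r+mt$ is a continuous bijection of the compact space $X_S$ onto $[r,m]$. There is exactly one standard map between two given standard sets. Inverses of standard maps are standard, the composite of standard maps $C_1\to C_2\to C_3$ is standard, and the standard map $C\to C$ is the identity. Substituting $t=j+kt'$ shows that for $k\in M_S$ and $0\le j<k$
\begin{equation}\label{eq:restrict}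
\varphi\ \text{restricts to the standard map}\ [r_1+jm_1,km_1]\to[r_2+jm_2,km_2].
\end{equation}
Here the normalization $0\le r_i<m_i$ is used: it gives $0\le r_i+jm_i<km_i$.

The intersection of two standard sets is open, so it is nonempty exactly when it contains an integer. Thus $r_1(m_1)$ and $r_2(m_2)$ are disjoint if and only if $C=[r_1,m_1]$ and $D=[r_2,m_2]$ are. In that case the class transposition extends to the homeomorphism $\tau_{C,D}$ of $X_S$ that swaps $C$ and $D$ by standard maps and is the identity elsewhere. The group generated by the $\tau_{C,D}$ preserves $\mathbb Z$, and restriction to the dense subset $\mathbb Z$ maps it isomorphically onto $\mathrm{CT}_S$. From now on $\mathrm{CT}_S\le\mathrm{Homeo}(X_S)$.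

\begin{definition}\label{def:H}
Let $H_S$ be the set of homeomorphisms $g$ of $X_S$ such that every point has a neighborhood on which $g(w)=aw+b$ for some $a\in\pm\Gamma_S$ and $b\in\mathbb Z[1/S]$. Let $H_S^+\subseteq H_S$ be defined in the same way with $a\in\Gamma_S$.
\end{definition}

Both sets are groups. Indeed $a'(aw+b)+b'=a'aw+(a'b+b')$, and if $g(w)=aw+b$ on an open set $U$, then $g^{-1}(w)=a^{-1}w-a^{-1}b$ on the open set $g(U)$; the constant terms stay in the ring $\mathbb Z[1/S]$. By \eqref{eq:Z}, $g$ and $g^{-1}$ map integers to integers, so $H_S$ acts on $\mathbb Z$, faithfully by density. By compactness, $X_S$ is covered by finitely many standard sets on each of which $g$ is affine; if $m\in M_S$ is a common multiple of their moduli, then $g$ is affine on each class modulo $m$. So $H_S$ is a group of residue-class-wise affine permutations of $\mathbb Z$. The standard map above is $w\mapsto\frac{m_2}{m_1}w+\bigl(r_2-\frac{m_2}{m_1}r_1\bigr)$, and therefore $\mathrm{CT}_S\le H_S^+$.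

\subsection*{Three-cycles}
Put $D_S=[\mathrm{CT}_S,\mathrm{CT}_S]$. A group $G$ as in Theorem~\ref{thm:B} is only known to contain $D_S$, so we need explicit elements of $D_S$ that can do the work of class transpositions. As in symmetric groups, these are $3$-cycles.

\begin{lemma}\label{lem:cycles}
\begin{enumerate}
\item[(a)] For pairwise disjoint standard sets $C_1,C_2,C_3$ there is $\gamma(C_1,C_2,C_3)\in D_S$ that maps $C_1\to C_2\to C_3\to C_1$ by standard maps and is the identity elsewhere.
\item[(b)] If $C,C'$ are standard sets with $C\cup C'\neq X_S$, then some element of $D_S$ agrees on $C$ with the standard map $C\to C'$.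
\item[(c)] If $\varphi$ is a standard map and $x$ lies in its domain, then some element of $D_S$ agrees with $\varphi$ on a neighborhood of $x$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\sigma=\tau_{C_1,C_2}\tau_{C_1,C_3}$, composed from right to left. It maps $C_1\to C_3$, $C_3\to C_1\to C_2$ and $C_2\to C_1$ by standard maps, so $\sigma^2$ maps $C_1\to C_2\to C_3\to C_1$. As both factors of $\sigma$ are involutions, $\sigma^2$ is their commutator.

(b) The complement of $C\cup C'$ is a nonempty open set. It contains a standard set, and after splitting that set it contains two disjoint standard sets $D,E$. On $C$ the element $\gamma(D,C',E)\,\gamma(C,D,E)$ is the composite of the standard maps $C\to D\to C'$.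

(c) Let $p\in S$ and $k=p^2$. By \eqref{eq:restrict}, $\varphi$ restricts to a standard map $C\to C'$ with $x\in C$, where the moduli of $C$ and $C'$ are divisible by $k$. Each of $C,C'$ lies in one of the $k\ge4$ standard sets of modulus $k$, so $C\cup C'\neq X_S$, and (b) applies.
\end{proof}

\subsection*{Rubin's theorem}
A group $G\le\mathrm{Homeo}(X)$ is \emph{locally dense} if for every $x\in X$ and every open $U\ni x$ the closure of $\{g(x):g\in G,\ g|_{X\setminus U}=\mathrm{id}\}$ contains a neighborhood of $x$.

\begin{theorem}[Rubin \cite{Rubin}; see also \cite{BEM}]\label{thm:rubin}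
Let $X,Y$ be locally compact Hausdorff spaces without isolated points, and let $G\le\mathrm{Homeo}(X)$ and $G^*\le\mathrm{Homeo}(Y)$ be locally dense. Then for every group isomorphism $\alpha\colon G\to G^*$ there is a homeomorphism $h\colon X\to Y$ with $\alpha(g)=hgh^{-1}$ for all $g\in G$.
\end{theorem}

\begin{lemma}\label{lem:dense}
Every group $G$ with $D_S\le G\le\mathrm{Homeo}(X_S)$ is locally dense.
\end{lemma}

\begin{proof}
Let $x\in U$ with $U$ open, and choose a standard set $U'=[r,m]$ with $x\in U'\subseteq U$. We show that the orbit of $x$ under the elements of $D_S$ that are the identity outside $U'$ is dense in $U'$. Let $V\subseteq U'$ be open and nonempty. Since $x$ is not isolated, $V\setminus\{x\}$ contains a standard set $C$, and by splitting it we may assume that its modulus $N$ satisfies $m\mid N$ and $N\ge3m$. Then $U'$ is the union of at least three standard sets of modulus $N$. One of them is $C$, another one, $C'$, contains $x$; let $C''$ be a third. The element $\gamma(C',C,C'')$ is the identity outside $U'$ and moves $x$ into $V$.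
\end{proof}

\section{Multipliers at fixed points}\label{sec:germs}

A conjugating homeomorphism $h\colon X_S\to X_T$ need not respect addition or multiplication. What it must respect is the behavior of group elements near their fixed points, and this behavior is arithmetic.

Let $D_S\le G\le H_S$, let $x\in X_S$, and let $G_x$ be the stabilizer of $x$. If $g\in G_x$ equals $w\mapsto aw+b$ near $x$, then $x=ax+b$, so
\[
g(x+z)=x+az\qquad\text{for all $z$ near $0$}.
\]
The number $a\in\pm\Gamma_S$ is determined by $g$: if $az=a'z$ for all $z\in mX_S$, take $z=m$ and cancel. We call $a=\mu_x(g)$ the \emph{multiplier} of $g$ at $x$. The map $\mu_x\colon G_x\to\pm\Gamma_S$ is a homomorphism, and its kernel consists of the elements that are the identity on a neighborhood of $x$. Its image $\Delta_x=\Delta_x(G)$ is thus isomorphic to the group of germs at $x$ of elements of $G_x$. If $G\le H_S^+$, for instance if $G=\mathrm{CT}_S$, then $\Delta_x\le\Gamma_S$.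

The point $h(0)$ will be a point about which we know nothing at first, except that its group of multipliers is nontrivial. The next lemma shows that such a point still has multipliers involving every prime. Call $x\in X_S$ \emph{rational} if $Nx\in\mathbb Z$ for some nonzero integer $N$.

\begin{lemma}\label{lem:mult}
Let $D_S\le G\le H_S$ and $x\in X_S$.
\begin{enumerate}
\item[(a)] $\Gamma_S\le\Delta_0$.
\item[(b)] If $\Delta_x\neq1$, then $x$ is rational.
\item[(c)] If $x$ is rational, then for each $p\in S$ there is $l\ge1$ with $p^l\in\Delta_x$.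
\item[(d)] If $2\in\Delta_x$, then $x\in\mathbb Z$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The standard map $[0,m_1]\to[0,m_2]$ is multiplication by $m_2/m_1$. Apply Lemma~\ref{lem:cycles}(c).

(b) If $g\in G_x$ has multiplier $a\neq1$, then $(1-a)x=b\in\mathbb Z[1/S]$. Choose $m\in M_S$ with $ma,mb\in\mathbb Z$. Then $N=m-ma$ is a nonzero integer and $Nx=mb\in\mathbb Z$.

(c) The idea is that the expansion of a rational point in base $p$ is eventually periodic. Let $Nx=u\in\mathbb Z$ with $N>0$, and for $k\ge0$ write $x=r_k+p^kt_k$ with $0\le r_k<p^k$ and $t_k\in X_S$. Then $p^kNt_k=u-Nr_k$ lies in $p^kX_S\cap\mathbb Z=p^k\mathbb Z$. Canceling $p^k$, we find that $Nt_k$ is an integer, and $|Nt_k|=|u-Nr_k|/p^k\le|u|+N$. So $Nt_i=Nt_j$, and hence $t_i=t_j$, for some $i<j$. The standard map $[r_i,p^i]\to[r_j,p^j]$ sends $x=r_i+p^it_i$ to $r_j+p^jt_i=x$ and has slope $p^{j-i}$. Apply Lemma~\ref{lem:cycles}(c).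

(d) If $g(w)=2w+b$ near $x$ and $g(x)=x$, then $x=-b\in X_S\cap\mathbb Z[1/S]=\mathbb Z$ by \eqref{eq:Z}.
\end{proof}

\begin{example}\label{ex:third}
The exponent $l$ in (c) cannot always be taken to be $1$. Let $2\in S$, $3\notin S$ and $x=-1/3\in X_S$. The standard map $[0,1]\to[1,4]$, $t\mapsto1+4t$, fixes $x$, so $4\in\Delta_x$; but $2\notin\Delta_x$ by (d).
\end{example}

\subsection*{The local conjugacy}
For the rest of the paper we use the following setting. Let $S,T$ be nonempty sets of primes, $D_S\le G\le H_S$, $D_T\le G^*\le H_T$, and let $h\colon X_S\to X_T$ be a homeomorphism with $hGh^{-1}=G^*$. By Lemma~\ref{lem:dense} and Theorem~\ref{thm:rubin}, every isomorphism $G\to G^*$ is conjugation by such an $h$. Put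
\[
y=h(0),\qquad h_0(z)=h(z)-y ,
\]
so that $h_0\colon X_S\to X_T$ is a homeomorphism with $h_0(0)=0$. Conjugation by $h$ maps $G_0$ onto $G^*_y$, and elements that are the identity near $0$ onto elements that are the identity near $y$. It therefore induces an isomorphism
\[
\theta\colon\Delta_0(G)\to\Delta_y(G^*)\le\pm\Gamma_T,\qquad\theta(\mu_0(g))=\mu_y(hgh^{-1}).
\]
For each $a\in\Delta_0$ fix $g_a\in G_0$ with multiplier $a$, put $g_a^*=hg_ah^{-1}$, and fix an open set $U_a\ni0$ so small that $g_a(z)=az$ for $z\in U_a$ and $g_a^*(y+w)=y+\theta(a)w$ for $y+w\in h(U_a)$. From $hg_a=g_a^*h$ we obtain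
\begin{equation}\label{eq:conj}
az\in X_S\quad\text{and}\quad h_0(az)=\theta(a)\,h_0(z)\qquad(z\in U_a).
\end{equation}
Since $\Delta_y\cong\Delta_0\ge\Gamma_S\neq1$, the point $y$ is rational by Lemma~\ref{lem:mult}(b), and then Lemma~\ref{lem:mult}(c) gives:
\begin{equation}\label{eq:powers}
\text{for each $p'\in T$ there are $a\in\Delta_0$ and $l\ge1$ with $\theta(a)=p'^{\,l}$.}
\end{equation}
The inclusions $G\le H_S$ and $G^*\le H_T$ have made the germs multiplications; the inclusions $D_S\le G$ and $D_T\le G^*$ have supplied enough of them.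

As an abstract isomorphism, $\theta$ yields one fact that we need.

\begin{lemma}\label{lem:rank}
If $|S|\ge2$, then $|T|\ge2$.
\end{lemma}

\begin{proof}
Two primes in $S$ generate a subgroup $\mathbb Z^2$ of $\Delta_0$, which $\theta$ embeds in $\pm\Gamma_T$. For $|T|=1$ we have $\pm\Gamma_T\cong\mathbb Z/2\times\mathbb Z$, which has no subgroup $\mathbb Z^2$.
\end{proof}

To see the primes themselves we must use \eqref{eq:conj}.

\section{The smallest case: $\{3\}$ against $\{5\}$}\label{sec:example}

Suppose that $\mathrm{CT}_{\{3\}}(\mathbb Z)\cong\mathrm{CT}_{\{5\}}(\mathbb Z)$. Then $S=\{2,3\}$, $T=\{2,5\}$, and $h_0\colon\mathbb Z_2\times\mathbb Z_3\to\mathbb Z_2\times\mathbb Z_5$ conjugates, near $0$, multiplication by $a=2^i3^j$ to multiplication by $\theta(a)$.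

\emph{Contraction.} Which points $z=(z_2,z_3)$ satisfy $a^nz\to0$ as $n\to\infty$? Since $|a^nz_2|_2=2^{-in}|z_2|_2$ and $|a^nz_3|_3=3^{-jn}|z_3|_3$, we need $i>0$ or $z_2=0$, and $j>0$ or $z_3=0$. The attracted set is therefore $\{0\}$, the axis $\mathbb Z_2\times0$, the axis $0\times\mathbb Z_3$, or the whole space. Choose $a$ with $\theta(a)=5^l$ as in \eqref{eq:powers}. The set attracted to $0$ by $5^l$ is the axis $0\times\mathbb Z_5$, which near $0$ is neither a single point nor everything. Being attracted is a topological property; the restriction to a neighborhood of $0$ in \eqref{eq:conj} is dealt with in Lemma~\ref{lem:stable}. So near $0$ the map $h_0$ carries one of the two axes of $\mathbb Z_2\times\mathbb Z_3$ onto $0\times\mathbb Z_5$. This is no contradiction yet, because the axes are homeomorphic.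

\emph{Recurrence.} Suppose that the axis $0\times\mathbb Z_3$ goes to $0\times\mathbb Z_5$. Let the other prime act on it. Multiplication by $2$ is an isometry of $\mathbb Z_3$, and $2^2\equiv1\pmod 3$, $2^6\equiv1\pmod 9$, and in general $2^{2\cdot3^i}\equiv1\pmod{3^{i+1}}$. A small point $z\neq0$ of the axis thus returns ever closer to itself at the times $2,6,18,\dots$. By \eqref{eq:conj} the point $w=h_0(z)\neq0$ of $\mathbb Z_5$ does the same under $b=\theta(2)$, so $b^{2\cdot3^i}\to1$ in $\mathbb Q_5$. Then $b$ is a unit, and its order modulo $5^j$ divides both $4\cdot5^{j-1}$ and some $2\cdot3^i$, hence divides $2$. So $b^2\equiv1\pmod{5^j}$ for all $j$, that is, $\theta(4)=b^2=1$, although $\theta$ is injective.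

Suppose instead that $\mathbb Z_2\times0$ goes to $0\times\mathbb Z_5$. Now $3^{2^i}\equiv1\pmod{2^{i+1}}$, so $b=\theta(3)$ satisfies $b^{2^i}\to1$ in $\mathbb Q_5$. The order of $b$ modulo $5^j$ divides $4\cdot5^{j-1}$ and a power of $2$, hence divides $4$, and $\theta(81)=b^4=1$, which is again absurd.

The next two sections do the same in general.

\section{Contraction finds the axes}\label{sec:contraction}

For $A\subseteq S$ let
\[
X_S(A)=\{z\in X_S:z_p=0\text{ for all }p\in S\setminus A\},
\]
and call $X_S(p)=X_S(\{p\})$ the \emph{$p$-axis}. The $p$-th coordinate identifies the $p$-axis with $\mathbb Z_p$, compatibly with multiplication by elements of $\pm\Gamma_S$. For $a\in\pm\Gamma_S$ let $A(a)=\{p\in S:v_p(a)>0\}$. Two subsets $E,F$ of a space \emph{coincide near} a point $x$ if $E\cap O=F\cap O$ for some open $O\ni x$, and $E$ is \emph{contained in $F$ near $x$} if $E\cap O\subseteq F$ for some open $O\ni x$. These relations are transitive and are preserved by homeomorphisms. Note that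
\begin{equation}\label{eq:axis}
X_S(p)\ \text{is contained in}\ X_S(A)\ \text{near}\ 0\iff p\in A,
\end{equation}
because the points of the $p$-axis with coordinate $p^k$ tend to $0$ and lie in $X_S(A)$ only if $p\in A$.

An element $g$ is a multiplication only near its fixed point, so we consider only orbits that never leave a given neighborhood. For a homeomorphism $g$ fixing $x$ and an open set $U\ni x$ let
\[
W(g,x,U)=\{w\in U:\ g^n(w)\in U\text{ for all }n\ge0,\ \text{and } g^n(w)\to x\}.
\]

\begin{lemma}\label{lem:stable}
Let $g\in H_S$ fix $x$, and let $g(x+z)=x+az$ whenever $x+z$ lies in the open set $U\ni x$. Then $W(g,x,U)$ and $x+X_S(A(a))$ coincide near $x$.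
\end{lemma}

\begin{proof}
Let $x+z\in W(g,x,U)$. As the orbit stays in $U$, induction gives $g^n(x+z)=x+a^nz$, so $a^nz\to0$. If $p\notin A(a)$, then $|a|_p\ge1$ and $|a^nz_p|_p\ge|z_p|_p$ for all $n$, which forces $z_p=0$. Thus $W(g,x,U)\subseteq x+X_S(A(a))$.

Conversely, choose $m\in M_S$ with $x+mX_S\subseteq U$, and let $z\in X_S(A(a))\cap mX_S$. For $p\in A(a)$ we have $a\in p\mathbb Z_p$, so $a^nz_p\in m\mathbb Z_p$ and $a^nz_p\to0$; all other coordinates of $a^nz$ vanish. Hence $a^nz\in mX_S$ for all $n\ge0$ and $a^nz\to0$. By induction $g^n(x+z)=x+a^nz\in U$, and $x+z\in W(g,x,U)$.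
\end{proof}

\begin{proposition}\label{prop:stable}
For every $a\in\Delta_0$ the sets $h_0\bigl(X_S(A(a))\bigr)$ and $X_T(A(\theta(a)))$ coincide near $0$.
\end{proposition}

\begin{proof}
Since $hg_a^n=(g_a^*)^nh$ and $h$ is a homeomorphism, $h(W(g_a,0,U_a))=W(g_a^*,y,h(U_a))$. By Lemma~\ref{lem:stable} in $X_S$, the left side coincides with $h(X_S(A(a)))$ near $y$. By Lemma~\ref{lem:stable} in $X_T$, the right side coincides with $y+X_T(A(\theta(a)))$ near $y$. Subtract $y$.
\end{proof}

\section{Recurrence finds the prime}\label{sec:recurrence}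

By \eqref{eq:euler}, multiplication by a unit of $\mathbb Z_p$ returns close to the identity at the times $(p-1)p^i$. The next lemma says that, for a unit of infinite order, return times must become divisible by high powers of the prime of the ring. Only one prime divides the numbers $(p-1)p^i$ to unbounded powers.

\begin{lemma}\label{lem:return}
Let $p'$ be a prime, let $b\in\mathbb Q_{p'}^\times$ have infinite order, and let $n_i$ be positive integers with $b^{n_i}\to1$. Then $v_{p'}(n_i)\to\infty$.
\end{lemma}

\begin{proof}
For large $i$ we have $n_iv_{p'}(b)=v_{p'}(b^{n_i})=0$, so $b\in\mathbb Z_{p'}^\times$. Let $d_j$ be the order of $b$ in $(\mathbb Z/p'^{\,j})^\times$; it divides $(p'-1)p'^{\,j-1}$. If $v_{p'}(d_j)\le e$ for all $j$, then every $d_j$ divides $D=(p'-1)p'^{\,e}$, so $b^D\equiv1$ modulo every power of $p'$ and $b^D=1$, contrary to the hypothesis. Hence the numbers $v_{p'}(d_j)$ are unbounded. For each $j$ we have $b^{n_i}\equiv1\pmod{p'^{\,j}}$, that is, $d_j\mid n_i$, for all large $i$.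
\end{proof}

\begin{lemma}\label{lem:recur}
Let $|S|\ge2$, $p\in S$ and $p'\in T$. If $h_0(X_S(p))$ is contained in $X_T(p')$ near $0$, then $p=p'$.
\end{lemma}

\begin{proof}
Choose $q\in S\setminus\{p\}$; this is where $|S|\ge2$ is used. Then $q\in\Delta_0$, and $b=\theta(q)$ has infinite order because $\theta$ is injective. The balls $p^k\mathbb Z_p$ form a base of neighborhoods of $0$ in the $p$-axis, so for large $k$ the ball $B=p^k\mathbb Z_p\subseteq X_S(p)$ satisfies $B\subseteq U_q$ and $h_0(B)\subseteq X_T(p')$. Since $q$ is a unit of $\mathbb Z_p$, we have $qB=B$, and \eqref{eq:conj} can be iterated: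
\[
h_0(q^nz)=b^nh_0(z)\qquad(z\in B,\ n\ge0).
\]
Fix $z\in B\setminus\{0\}$, so that $w=h_0(z)$ is a nonzero element of $X_T(p')=\mathbb Z_{p'}$. Let $n_i=(p-1)p^i$. By \eqref{eq:euler}, $q^{n_i}z\to z$. By continuity, $b^{n_i}w\to w$, and dividing by $w$ in $\mathbb Q_{p'}$ gives $b^{n_i}\to1$. Lemma~\ref{lem:return} yields $v_{p'}(n_i)\to\infty$. If $p'\neq p$, then $v_{p'}(n_i)=v_{p'}(p-1)$ does not depend on $i$. So $p'=p$.
\end{proof}

\begin{proposition}\label{prop:main}
If $|S|\ge2$, then $S=T$, and $h_0(X_S(p))$ coincides with $X_S(p)$ near $0$ for every $p\in S$.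
\end{proposition}

\begin{proof}
Let $p'\in T$, and choose $a\in\Delta_0$ with $\theta(a)=p'^{\,l}$ as in \eqref{eq:powers}. By Proposition~\ref{prop:stable}, $h_0(X_S(A(a)))$ coincides with $X_T(p')$ near $0$. The set $A(a)$ is nonempty, since $h_0(X_S(\emptyset))=\{0\}$ while $0$ is not isolated in $X_T(p')$. For each $p\in A(a)$ we have $X_S(p)\subseteq X_S(A(a))$, so $p=p'$ by Lemma~\ref{lem:recur}. Thus $A(a)=\{p'\}$. This shows that $p'\in S$ and that $h_0(X_S(p'))$ coincides with $X_T(p')$ near $0$. In particular $T\subseteq S$. By Lemma~\ref{lem:rank}, $|T|\ge2$, so the same argument applies to $h^{-1}$, which conjugates $G^*$ to $G$, and gives $S\subseteq T$.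
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $S=\mathbb P_1\cup\{2\}$ and $T=\mathbb P_2\cup\{2\}$, and suppose that $\mathrm{CT}_S\cong\mathrm{CT}_T$. If $|S|\ge2$ or $|T|\ge2$, then Proposition~\ref{prop:main}, applied to $h$ or to $h^{-1}$, gives $S=T$. Otherwise $S=\{2\}=T$. In both cases $\mathbb P_1=\mathbb P_2$.
\end{proof}

\section{One prime}\label{sec:oneprime}

For Theorem~\ref{thm:B} the case $S=\{p\}$, $T=\{p'\}$ remains. Multiplication by $p$ near $0$ does not determine $p$: if $\psi\colon\mathbb Z_p^\times\to\mathbb Z_{p'}^\times$ is any homeomorphism of these Cantor sets, then $p^iu\mapsto p'^{\,i}\psi(u)$, $0\mapsto0$, is a homeomorphism $\mathbb Z_p\to\mathbb Z_{p'}$ that conjugates multiplication by $p$ to multiplication by $p'$. A global invariant is needed.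

Here the standard sets are the balls $r+p^k\mathbb Z_p$. Splitting a ball replaces one ball by $p$ balls, so the number of balls in a partition of a clopen set should be well defined modulo $p-1$, and the group should preserve it. Since $h$ need not map balls to balls, we express this count in terms of clopen sets and the action alone. Let $C(\mathbb Z_p,\mathbb Z)$ be the additive group of locally constant functions $\mathbb Z_p\to\mathbb Z$, and let $Q(G)$ be its quotient by the subgroup generated by all $1_{g(U)}-1_U$ with $g\in G$ and $U$ clopen.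

\begin{lemma}\label{lem:coinv}
If $D_{\{p\}}\le G\le H_{\{p\}}$, then $|Q(G)|=p-1$.
\end{lemma}

\begin{proof}
By compactness, every $f\in C(\mathbb Z_p,\mathbb Z)$ is constant on the balls of modulus $p^k$ for all large $k$; in particular the indicator functions of balls generate $C(\mathbb Z_p,\mathbb Z)$.

\emph{Lower bound; uses $G\le H_{\{p\}}$.} Define $\lambda(f)=\sum_{r=0}^{p^k-1}f(r)\in\mathbb Z/(p-1)$ for such $k$. Replacing $k$ by $k+1$ multiplies the sum by $p\equiv1$, so $\lambda$ is a well-defined homomorphism, and $\lambda(1_B)=1$ for every ball $B$. Let $g\in G$ and let $U$ be clopen. For large $k$, the set $U$ is a disjoint union of balls $B=r+p^k\mathbb Z_p$ on each of which $g(w)=\pm p^ew+b$. Then $g(B)=g(r)+p^{k+e}\mathbb Z_p$ is contained in $\mathbb Z_p$, so $k+e\ge0$ and $g(B)$ is a ball. Thus $U$ and $g(U)$ are disjoint unions of the same number of balls, and $\lambda(1_{g(U)})=\lambda(1_U)$. So $\lambda$ induces a surjection $Q(G)\to\mathbb Z/(p-1)$.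

\emph{Upper bound; uses $D_{\{p\}}\le G$.} Write $\langle B\rangle$ for the class of $1_B$ in $Q(G)$. Let $B,B'$ be balls different from $\mathbb Z_p$, and pick points $u\notin B$ and $u'\notin B'$. One of the $p^2\ge4$ balls of modulus $p^2$, say $C$, contains neither $u$ nor $u'$. Then $B\cup C\neq\mathbb Z_p\neq C\cup B'$, and Lemma~\ref{lem:cycles}(b) gives $\langle B\rangle=\langle C\rangle=\langle B'\rangle$. So all proper balls have the same class $\varepsilon$. Splitting a proper ball gives $\varepsilon=p\varepsilon$, and splitting $\mathbb Z_p$ gives $\langle\mathbb Z_p\rangle=p\varepsilon=\varepsilon$. Hence $Q(G)$ is generated by $\varepsilon$, and $(p-1)\varepsilon=0$.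
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $G\cong G^*$ and let $h$ be as in Section~\ref{sec:germs}. If $|S|\ge2$ or $|T|\ge2$, then $S=T$ by Proposition~\ref{prop:main} for $h$ or $h^{-1}$. Otherwise $S=\{p\}$ and $T=\{p'\}$. The isomorphism $f\mapsto f\circ h^{-1}$ from $C(\mathbb Z_p,\mathbb Z)$ to $C(\mathbb Z_{p'},\mathbb Z)$ sends $1_{g(U)}-1_U$ to $1_{g^*(h(U))}-1_{h(U)}$ with $g^*=hgh^{-1}$. As $g$ and $U$ vary, $g^*$ runs through $G^*$ and $h(U)$ through all clopen sets, so $Q(G)\cong Q(G^*)$. By Lemma~\ref{lem:coinv}, $p-1=p'-1$.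
\end{proof}

\section{Automorphisms}\label{sec:aut}

Let $\mathbb P\neq\emptyset$, $S=\mathbb P\cup\{2\}$ and $G=\mathrm{CT}_S=\mathrm{CT}_{\mathbb P}(\mathbb Z)$. By Theorem~\ref{thm:rubin}, an automorphism of $G$ is conjugation by a homeomorphism $h$ of $X_S$ that normalizes $G$. We must show that $h$ preserves $\mathbb Z$. So far we know only that $y=h(0)$ is rational, and Example~\ref{ex:third} shows a rational point that is not an integer. By Lemma~\ref{lem:mult}(d) it suffices to show that $2$ itself is a multiplier at $y$.

\begin{proposition}\label{prop:integer}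
If a homeomorphism $h$ of $X_S$ normalizes $G$, then $\theta(2)=2$ and $h(0)\in\mathbb Z$.
\end{proposition}

\begin{proof}
We use the setting of Section~\ref{sec:germs} with $T=S$ and $G^*=G$. Since $G\le H_S^+$, we have $\Delta_0=\Gamma_S$ and $\Delta_y\le\Gamma_S$.

\emph{Step 1: $\theta(p)$ is a positive power of $p$ for each $p\in S$.} Let $a\in\Gamma_S$ and $p\in S$. By \eqref{eq:axis}, $p\in A(a)$ if and only if $X_S(p)$ is contained in $X_S(A(a))$ near $0$. Applying $h_0$ and using Propositions~\ref{prop:main} and~\ref{prop:stable}, we see that this holds if and only if $X_S(p)$ is contained in $X_S(A(\theta(a)))$ near $0$, that is, $p\in A(\theta(a))$. So $A(\theta(a))=A(a)$. Now $A(\theta(p)^{-1})=A(p^{-1})=\emptyset$ says that $\theta(p)$ has no prime in its denominator, and $A(\theta(p))=\{p\}$ says that $p$ is the only prime in its numerator. As $\theta(p)>0$, it is a positive power of $p$. (With a sign allowed, a multiplier $-2$ at $y$ would give only $3y\in\mathbb Z$.) Fix $q\in\mathbb P$ and write $\theta(2)=2^c$, $\theta(q)=q^{c'}$ with $c,c'\ge1$.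

Multiplication by $2$ alone cannot force $c=1$: if $\psi\colon\mathbb Z_2^\times\to\mathbb Z_2\setminus4\mathbb Z_2$ is a homeomorphism, then $2^iu\mapsto4^i\psi(u)$, $0\mapsto0$, conjugates multiplication by $2$ on $\mathbb Z_2$ to multiplication by $4$. The orbit spaces are infinite and cannot be compared by counting. This is where $\mathbb P\neq\emptyset$ is needed: after we also identify points in the same orbit closure of multiplication by $q$, finitely many classes remain.

\emph{Step 2: the orbit closures of $q$.} Let $K$ and $K'\le K$ be the closures of $\langle q\rangle$ and $\langle q^{c'}\rangle$ in the compact group $\mathbb Z_2^\times$.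

The index $[\mathbb Z_2^\times:K]$ is finite. Let $u=q^2$ and $e=v_2(u-1)$; then $e\ge3$ because $q$ is odd. If $v_2(x-1)\ge2$, then $v_2(x+1)=1$ and $v_2(x^2-1)=v_2(x-1)+1$. Hence $v_2(u^{2^i}-1)=e+i$. For $i\ge1$ the group $(1+2^e\mathbb Z_2)/(1+2^{e+i}\mathbb Z_2)$ has order $2^i$, and $u^{2^{i-1}}$ is nontrivial in it, so $u$ generates it. Therefore $\langle u\rangle$ is dense in $1+2^e\mathbb Z_2$, and $K\supseteq1+2^e\mathbb Z_2$. (For $q=3$ we get $e=3$, and $K$ consists of the units congruent to $1$ or $3$ modulo $8$, of index $2$.)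

The powers with nonnegative exponent are already dense in $K$ and in $K'$: for $u\in\mathbb Z_2^\times$ we have $u^{2^i}\to1$ by \eqref{eq:euler}, so $u^{-n}=\lim_iu^{n(2^i-1)}$ for $n\ge1$.

\emph{Step 3: transport to the $2$-axis.} Let $O\ni0$ be open with $h_0(X_S(2))\cap O=X_S(2)\cap O$. Choose $k$ such that $B=2^k\mathbb Z_2=X_S(2)\cap2^kX_S$ is contained in $U_2\cap U_q\cap h_0^{-1}(O)$, and put $B'=h_0(B)$. Then $B'\subseteq h_0(X_S(2))\cap O\subseteq X_S(2)=\mathbb Z_2$. Moreover $B'=h_0(X_S(2))\cap h_0(2^kX_S)$ contains $X_S(2)\cap O\cap h_0(2^kX_S)$, a neighborhood of $0$ in $\mathbb Z_2$. Since $2B\subseteq B$ and $qB=B$, iterating \eqref{eq:conj} gives $h_0(2^iz)=2^{ci}h_0(z)$ and $h_0(q^nz)=q^{c'n}h_0(z)$ for $z\in B$ and $i,n\ge0$. The closure of $\{q^nz:n\ge0\}$ is the compact set $Kz$, and the closure of $\{q^{c'n}h_0(z):n\ge0\}$ is $K'h_0(z)$. Hence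
\[
h_0(Kz)=K'h_0(z)\qquad(z\in B).
\]

\emph{Step 4: counting cosets.} Consider the subgroups $L=2^{\mathbb Z}K$ and $L'=2^{c\mathbb Z}K'$ of $\mathbb Q_2^\times$, and let $z_1,z_2\in B\setminus\{0\}$. We have $z_1L=z_2L$ if and only if $2^iz_1\in Kz_2$ or $2^iz_2\in Kz_1$ for some $i\ge0$. Since $h_0$ is injective, Step~3 shows that $2^iz_1\in Kz_2$ is equivalent to $2^{ci}h_0(z_1)\in K'h_0(z_2)$, and the same holds with $z_1,z_2$ exchanged. So $z_1L=z_2L$ if and only if $h_0(z_1)L'=h_0(z_2)L'$. Every coset of $L$ meets $B\setminus\{0\}$ and every coset of $L'$ meets $B'\setminus\{0\}$: multiply a representative by a high power of $2$, respectively of $2^c$. Thus $h_0$ induces a bijection $\mathbb Q_2^\times/L\to\mathbb Q_2^\times/L'$. From $\mathbb Q_2^\times=2^{\mathbb Z}\times\mathbb Z_2^\times$ we get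
\[
[\mathbb Z_2^\times:K]=[\mathbb Q_2^\times:L]=[\mathbb Q_2^\times:L']=c\,[\mathbb Z_2^\times:K']\ge c\,[\mathbb Z_2^\times:K].
\]
The left side is finite, so $c=1$. Hence $2=\theta(2)\in\Delta_y$, and $y\in\mathbb Z$ by Lemma~\ref{lem:mult}(d).
\end{proof}

To pass from one point to all of $\mathbb Z$ we determine the orbits of $G$ on $\mathbb Z$.

\begin{lemma}\label{lem:orbits}
The homeomorphism $\iota(x)=-1-x$ of $X_S$ normalizes $G$ and interchanges $\mathbb N_0$ and $\mathbb Z_{<0}$. These two sets are the orbits of $G$ on $\mathbb Z$. The centralizer of $G$ in $\mathrm{Sym}(\mathbb Z)$ is trivial.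
\end{lemma}

\begin{proof}
For $0\le r<m$ we have $\iota(r+tm)=(m-1-r)+(-1-t)m$ with $0\le m-1-r<m$. As $t$ runs through $X_S$ so does $-1-t$. Hence the involution $\iota$ conjugates $\tau_{r_1(m_1),r_2(m_2)}$ to $\tau_{m_1-1-r_1(m_1),\,m_2-1-r_2(m_2)}$, and $\iota$ normalizes $G$. It interchanges $\mathbb N_0$ and $\mathbb Z_{<0}$, since $x\ge0$ is equivalent to $-1-x<0$.

For $t\in\mathbb Z$ and $0\le r<m$, we have $r+tm\ge0$ if $t\ge0$, and $r+tm\le r-m<0$ if $t<0$. So each class transposition preserves $\mathbb N_0$; this uses the normalization of the residues once more. If $0<n<2^k$, then $\tau_{0(2^k),n(2^k)}$ swaps $0$ and $n$. Thus $\mathbb N_0$ is an orbit, and so is $\iota(\mathbb N_0)=\mathbb Z_{<0}$.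

Let $n\neq n'$ be integers. Choose $m=2^k\ge4$ with $n\not\equiv n'\pmod m$. The class transposition that swaps the class of $n'$ modulo $m$ with a class modulo $m$ containing neither $n$ nor $n'$ fixes $n$ and moves $n'$. So $n$ is the only integer fixed by the stabilizer $G_n$. If $\pi\in\mathrm{Sym}(\mathbb Z)$ centralizes $G$, then $g(\pi(n))=\pi(g(n))=\pi(n)$ for all $g\in G_n$, and therefore $\pi(n)=n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $\alpha\in\mathrm{Aut}(G)$ be conjugation by the homeomorphism $h$ of $X_S$. Both $h$ and $h\iota$ normalize $G$, so $h(0)$ and $h(-1)=h\iota(0)$ are integers by Proposition~\ref{prop:integer}. Since $h$ normalizes $G$, it maps the orbit of $x$ onto the orbit of $h(x)$. Hence $h(\mathbb N_0)$ and $h(\mathbb Z_{<0})$ are disjoint orbits of integers, and by Lemma~\ref{lem:orbits} they are $\mathbb N_0$ and $\mathbb Z_{<0}$ in some order. So $\pi=h|_{\mathbb Z}$ is a permutation of $\mathbb Z$ that induces $\alpha$. If $\pi'$ also induces $\alpha$, then $\pi^{-1}\pi'$ centralizes $G$, and $\pi'=\pi$. The identity preserves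 the two orbits, and $\iota|_{\mathbb Z}$ interchanges them. Finally, the conjugation homomorphism $N_{\mathrm{Sym}(\mathbb Z)}(G)\to\mathrm{Aut}(G)$ is surjective by the existence of $\pi$, and its kernel is the centralizer of $G$, which is trivial.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BEM}
Belk, Elliott and Matucci, \emph{A short proof of Rubin's theorem}.

\bibitem{slides}
\emph{Groups Generated by Class Transpositions Results and Open Problems},
\texttt{https://\allowbreak stefan-kohl.github.io/\allowbreak rcwa/\allowbreak slides/\allowbreak talk-uv-\allowbreak winterconference-\allowbreak 2009.pdf}.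

\bibitem{Rubin}
M.~Rubin, \emph{On the reconstruction of topological spaces from their groups of homeomorphisms}, Trans. AMS 312 (1989), 487--538.

\end{thebibliography}
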